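\title{Shard polytopes for congruence uniform posets of regions}

\begin{abstract}
The regions of a central hyperplane arrangement, ordered by the hyperplanes that separate them from a base region, form a poset. When this poset is a lattice, its congruences erase pieces of the hyperplanes called shards. We prove a conjecture of Padrol, Pilaud and Ritter: if the poset of regions is a congruence uniform lattice, then every shard has a shard polytope, that is, a polytope whose normal fan coarsens the fan of the arrangement and whose walls cover the given shard and use only shards that force it. We also show that any choice of shard polytopes gives a basis of the corresponding space of piecewise linear functions, that every quotient fan is the normal fan of a polytope, and that shard polytopes can be chosen Minkowski-indecomposable. An induction along the forcing order reduces the question to a linear problem, which is solved with a cellular chain complex filtered by shards.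
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Regions and congruences}
Let $\mathcal A$ be a finite set of linear hyperplanes in $\mathbb R^n$. The \emph{regions} of $\mathcal A$ are the closures of the connected components of $\mathbb R^n\setminus\bigcup_{H\in\mathcal A}H$. The regions and all their faces form a complete polyhedral fan $\mathcal F$, the \emph{fan of $\mathcal A$}. We write $\mathcal F_k$ for the set of its $k$-dimensional cones, call the elements of $\mathcal F_{n-1}$ \emph{walls}, and call two regions \emph{adjacent} if their intersection is a wall. Fix a \emph{base region} $B$ and, for each $H\in\mathcal A$, a linear form $f_H$ with kernel $H$ that is positive on $\operatorname{int}B$. For a region $R$ let $S(R)$ be the set of hyperplanes separating $R$ from $B$, that is, of those $H$ with $f_H<0$ on $\operatorname{int}R$. The \emph{poset of regions} $\mathrm{PR}(\mathcal A,B)$ is the set of regions with $R\le R'$ if and only if $S(R)\subseteq S(R')$. Its least element is $B$ and its greatest element is $-B$.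

A \emph{congruence} of a lattice $L$ is an equivalence relation $\equiv$ such that $x\equiv y$ implies $x\vee z\equiv y\vee z$ and $x\wedge z\equiv y\wedge z$ for all $z$. An intersection of congruences is a congruence, so there is a smallest congruence $\operatorname{con}(x,y)$ identifying two given elements, and the congruences form a lattice under inclusion. An element $j$ of a finite lattice is \emph{join-irreducible} if it covers exactly one element $j_*$, and $m$ is \emph{meet-irreducible} if it is covered by exactly one element $m^*$. A finite lattice $L$ is \emph{congruence uniform} if $j\mapsto\operatorname{con}(j_*,j)$ and $m\mapsto\operatorname{con}(m,m^*)$ are bijections from the join-irreducible and from the meet-irreducible elements of $L$ onto the join-irreducible elements of the lattice of congruences. Equivalently, $L$ is obtained from the one-element lattice by a finite sequence of Day's doublings of intervals; we do not use this description.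

Suppose that $\mathrm{PR}(\mathcal A,B)$ is a lattice. A congruence groups the regions into classes, and one may ask whether the unions of the classes are the maximal cones of the normal fan of a polytope. For the trivial congruence the answer is the zonotope $\sum_{H\in\mathcal A}[0,f_H]$, which has one Minkowski summand for each hyperplane (Example~\ref{ex:segment}). A congruence, however, does not erase whole hyperplanes. It erases pieces of them.

\subsection*{Shards and forcing}
Let $X$ be an intersection of hyperplanes of $\mathcal A$ of codimension~$2$, and let $\mathcal A_X=\{H\in\mathcal A: X\subseteq H\}$. The region of $\mathcal A_X$ containing $B$ is bounded by two hyperplanes, the \emph{basic} hyperplanes of $\mathcal A_X$. Every non-basic $H\in\mathcal A_X$ is \emph{cut along $X$}, and $X$ is then a \emph{cut} of $H$. The \emph{shards} of $H$ are the closures of the connected components of $H$ with all its cuts removed, and $\mathrm{Sh}(\mathcal A,B)$ is the set of all shards of all hyperplanes.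

A congruence $\equiv$ of $\mathrm{PR}(\mathcal A,B)$ \emph{contracts} a shard $\Sigma$ if $R\equiv R'$ for some adjacent regions $R,R'$ whose common wall lies in $\Sigma$. We shall see that the same then holds at every wall in $\Sigma$ (Lemma~\ref{lem:order}): a congruence erases a shard entirely or not at all. We write $\Sigma'\preceq\Sigma$ if every congruence that contracts $\Sigma'$ also contracts $\Sigma$. Read backwards, this says that $\Sigma'$ survives in every quotient in which $\Sigma$ survives.

\subsection*{Shard polytopes}
Polytopes live in the dual space $V^*=(\mathbb R^n)^*$. The \emph{support function} of a polytope $P$ is $h_P(x)=\max_{u\in P}u(x)$. The \emph{normal fan} of $P$ consists of the cones $N_F=\{x: u(x)=h_P(x)\text{ for all }u\in F\}$, one for each nonempty face $F$. Its maximal cones are the $n$-dimensional cones $N_v$ of the vertices $v$, and its \emph{walls} are its cones of codimension one, the facets of the $N_v$. (Using minima instead of maxima exchanges $P$ and $-P$.)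

\begin{definition}\label{def:shardpolytope}
A \emph{shard polytope} for a shard $\Sigma$ is a polytope $P$ such that
\begin{enumerate}
\item[(i)] the normal fan of $P$ coarsens $\mathcal F$: every cone of $\mathcal F$ is contained in a cone of the normal fan of $P$;
\item[(ii)] the union of the walls of the normal fan of $P$ contains $\Sigma$ and is contained in $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$.
\end{enumerate}
\end{definition}

This is the analogue for shards of the segment $[0,f_H]$. One cannot ask for walls that cover $\Sigma$ alone: in the plane a shard may be a single ray, and a single ray is not the set of walls of a complete fan. Condition (ii) allows exactly those further shards that do no harm, namely the ones that survive whenever $\Sigma$ does. Since support functions add under Minkowski sums, the sum of shard polytopes over the shards not contracted by a congruence then has its walls exactly on these shards. The following conjecture of Padrol, Pilaud and Ritter (2020) is stated in~\cite{FWO}.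

\begin{quote}
\emph{If $\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice, then every shard admits a shard polytope.}
\end{quote}

\begin{theorem}\label{thm:A}
If $\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice, then every shard $\Sigma$ has a shard polytope. It can be chosen so that the union of the walls of its normal fan is exactly $\bigcup_{\Sigma'\preceq\Sigma}\Sigma'$.
\end{theorem}

The proof gives more. Call a function $g\colon\mathbb R^n\to\mathbb R$ \emph{piecewise linear} if it is continuous and agrees on each region $R$ with a linear form $g_R$. Its \emph{non-linearity locus} is the set of points near which $g$ does not agree with a linear form. Let $\sigma\subseteq H$ be a wall, and let $R_+$ and $R_-$ be the two regions containing it, with $f_H\ge0$ on $R_+$. The form $g_{R_+}-g_{R_-}$ vanishes on $\sigma$, which spans $H$, so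
\[
g_{R_+}-g_{R_-}=w_\sigma(g)\,f_H
\]
for a real number $w_\sigma(g)$, the \emph{bend} of $g$ at $\sigma$. For a set $I$ of shards, let $\bigcup I$ be their union and let $Z_I$ be the vector space of piecewise linear functions with non-linearity locus contained in $\bigcup I$, modulo linear functions. Under our hypothesis $\preceq$ is a partial order (Lemma~\ref{lem:order}), the \emph{forcing order}. A \emph{down-set} is a set $I$ of shards such that $\Sigma\in I$ and $\Sigma'\preceq\Sigma$ imply $\Sigma'\in I$. A polytope $P$ is \emph{Minkowski-indecomposable} if $P=Q+Q'$ implies that each of $Q,Q'$ is homothetic to $P$ or a point.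

\begin{theorem}\label{thm:B}
Let $\mathrm{PR}(\mathcal A,B)$ be a congruence uniform lattice and $I$ a down-set of shards.
\begin{enumerate}
\item[(1)] $\dim Z_I=|I|$. The support functions of any choice of shard polytopes $(P_\Sigma)_{\Sigma\in I}$ form a basis of $Z_I$.
\item[(2)] If $g\in Z_I$ and $\Sigma$ is maximal in $I$, the bend $w_\sigma(g)$ is the same for all walls $\sigma\subseteq\Sigma$.
\item[(3)] There is a polytope whose normal fan has union of walls exactly $\bigcup I$. In particular, for every congruence of $\mathrm{PR}(\mathcal A,B)$, the unions of the congruence classes are the maximal cones of the normal fan of a polytope: every quotient fan is polytopal.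
\item[(4)] Every shard has a Minkowski-indecomposable shard polytope.
\end{enumerate}
\end{theorem}

Of congruence uniformity we use only that $\mathrm{PR}(\mathcal A,B)$ is a lattice and that $j\mapsto\operatorname{con}(j_*,j)$ is injective on join-irreducibles.

\subsection*{Outline}
Polytopes satisfying (i) correspond to piecewise linear functions with nonnegative bends (Section~\ref{sec:bends}). Section~\ref{sec:rank2} solves the problem by hand for lines in the plane, and Section~\ref{sec:forcing} establishes the properties of the forcing order. The proof proper has three parts. An induction along $\preceq$ removes the inequalities and leaves a linear problem: find a function with bend $1$ on $\Sigma$ whose other bends, of any sign, lie on shards below $\Sigma$ (Section~\ref{sec:reduction}). A local analysis determines, at each cone of $\Sigma$, whether the normal of $\Sigma$ is spanned by the normals of the other available shards (Section~\ref{sec:local}). This identifies the successive quotients of a chain complex filtered by shards with the cellular complexes of balls and spheres, and a long exact sequence solves the linear problem (Section~\ref{sec:complex}). Section~\ref{sec:B}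 proves Theorem~\ref{thm:B}.

\section{The fan, bends and support functions}\label{sec:bends}

For $\sigma\in\mathcal F$ let $\mathcal A_\sigma=\{H\in\mathcal A:\sigma\subseteq H\}$, and call an intersection of hyperplanes of $\mathcal A$ a \emph{flat}. The relative interiors of the cones of $\mathcal F$ are the nonempty sets on which every $f_H$ has a prescribed sign in $\{+,0,-\}$; they partition $\mathbb R^n$. We use the following consequences.
\begin{enumerate}
\item[(F1)] The relative interior of a cone $\sigma$ is contained in or disjoint from any given flat; every flat is a union of cones; $\operatorname{span}\sigma=\bigcap\mathcal A_\sigma$. The cones contained in $H$ form the fan of the arrangement $\mathcal A^H=\{H\cap K:K\in\mathcal A,\ K\ne H\}$ in $H$, whose regions are the walls in $H$.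
\item[(F2)] If $\operatorname{relint}\sigma$ meets $\tau\in\mathcal F$, then $\sigma$ is a face of $\tau$. So a cone contained in a union of cones is a face of one of them, and a wall contained in a union of walls is one of them.
\item[(F3)] A small ball around a point of $\operatorname{relint}\sigma$ meets only cones containing $\sigma$, because the other cones are closed and miss the point by (F2).
\item[(F4)] Let $x\in\operatorname{int}R'$. For $y\in\operatorname{int}R$ outside the finitely many proper subspaces $\mathbb Rx+X$, with $X$ a flat of codimension~$2$, the segment from $y$ to $x$ avoids all such $X$. It then crosses the hyperplanes separating $R$ from $R'$ once each, at distinct points lying in relative interiors of walls, and meets no other hyperplane. We call such a segment \emph{generic}; it visits a sequence $R=R^0,R^1,\dots,R^m=R'$ of successively adjacent regions.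
\end{enumerate}

If $R<R'$, a generic segment adds the hyperplanes of $S(R')\setminus S(R)$ one at a time, so $R^0<R^1<\dots<R^m$. Hence $R\lessdot R'$ ($R'$ covers $R$) if and only if $S(R')=S(R)\sqcup\{H\}$ for some $H$, and then $R\cap R'$ is a wall in $H$. Conversely, two regions adjacent along a wall in $H$ are separated by $H$ only, by (F3), so they form a cover. Thus covers correspond to walls. We speak of a cover \emph{across $H$}, or \emph{across $\Sigma$} if its wall lies in the shard $\Sigma$, and say that a congruence \emph{contracts} a cover if it identifies its two elements.

The shards of $H$ are the regions of the arrangement in $H$ formed by the cuts of $H$, which is a subarrangement of $\mathcal A^H$. Therefore: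
\begin{enumerate}
\item[(S1)] A shard $\Sigma$ of $H$ is a convex polyhedral cone of dimension $n-1$ and a union of walls. Every wall lies in exactly one shard. The set $\operatorname{relint}\Sigma$ meets no cut of $H$ and no other shard of $H$.
\item[(S2)] The boundary $\partial\Sigma=\Sigma\setminus\operatorname{relint}\Sigma$ is the part of $\Sigma$ in the cuts of $H$; it is a union of cones of $\mathcal F$. Each facet of $\Sigma$ has the form $\Sigma\cap X$ for a cut $X$ of $H$.
\item[(S3)] By (F1), a cone $\sigma\subseteq\Sigma$ satisfies either $\sigma\subseteq\partial\Sigma$ or $\operatorname{relint}\sigma\subseteq\operatorname{relint}\Sigma$. In the second case we call $\sigma$ \emph{interior to $\Sigma$}; then $\Sigma$ is the only shard of $H$ containing $\sigma$, so every wall of $H$ containing $\sigma$ lies in $\Sigma$.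
\end{enumerate}

Farkas' lemma states that a linear form which is nonnegative on a cone $\{\ell_1\ge0,\dots,\ell_k\ge0\}$ is a nonnegative combination of the forms $\ell_i$. If $K$ is cut along $X$ and $K_1,K_2$ are the basic hyperplanes of $\mathcal A_X$, then $f_K\ge0$ on the region $\{f_{K_1}\ge0,f_{K_2}\ge0\}$ of $\mathcal A_X$, and $K\ne K_1,K_2$, so
\begin{equation}\label{eq:farkas}
f_K=\alpha f_{K_1}+\beta f_{K_2}\qquad\text{with }\alpha,\beta>0 .
\end{equation}

The next two lemmas translate Definition~\ref{def:shardpolytope} into conditions on bends.

\begin{lemma}\label{lem:locus}
The non-linearity locus of a piecewise linear function $g$ is the union of the walls with nonzero bend. Hence $g$ represents an element of $Z_I$ if and only if $w_\sigma(g)=0$ for every wall $\sigma$ whose shard is not in $I$, and an element of $Z_I$ is determined by its bends.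
\end{lemma}

\begin{proof}
If $w_\sigma(g)\ne0$, then near any point of $\operatorname{relint}\sigma$ the function $g$ agrees with two different forms on open sets. So the locus contains $\operatorname{relint}\sigma$ and, being closed, contains $\sigma$. Let $z$ lie on no wall with nonzero bend, and let $U$ be a ball around $z$ meeting only cones that contain $z$, as in (F3). Any two regions containing $z$ are joined by a generic segment inside $U$, which crosses only walls through $z$. These have bend $0$, so all regions containing $z$ carry the same form and $g$ is linear on $U$. For the second claim, $\bigcup I$ is the union of the walls of the shards in $I$, so by (F2) and (S1) a wall lies in $\bigcup I$ exactly when its shard is in $I$. Finally, if all bends vanish, generic segments show that all $g_R$ are equal.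
\end{proof}

\begin{lemma}\label{lem:dictionary}
\begin{enumerate}
\item[(a)] For every polytope $P$, the union of the walls of the normal fan is the non-linearity locus of $h_P$.
\item[(b)] The normal fan of $P$ coarsens $\mathcal F$ if and only if $g=h_P$ is piecewise linear. In this case all bends of $g$ are nonnegative, the union of the walls of the normal fan is $\bigcup\{\sigma\in\mathcal F_{n-1}:w_\sigma(g)>0\}$, and $N_v=\bigcup\{R:g_R=v\}$ for every vertex $v$.
\item[(c)] A piecewise linear function $g$ with all bends nonnegative is the support function of the polytope $P=\operatorname{conv}\{g_R: R\text{ a region}\}$.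
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The union of the walls is $\bigcup_v\partial N_v$. On $\operatorname{int}N_v$ we have $h_P=v$. A neighborhood of a point of $\partial N_v$ meets $\operatorname{int}N_v$ and the open set $\mathbb R^n\setminus N_v$, hence also $\operatorname{int}N_{v'}$ for some vertex $v'\neq v$; so $h_P$ is not linear there.

(b) If the normal fan coarsens $\mathcal F$, each region lies in some $N_F$, and $N_F\subseteq N_v$ for any vertex $v$ of $F$; so $h_P$ is linear on each region. Conversely, let $g=h_P$ be piecewise linear. The interior of a region $R$ meets $\operatorname{int}N_v$ for some $v$. Then $g_R=v$ on an open set, so $g_R=v$ and $R\subseteq N_v$. Every cone of $\mathcal F$ is a face of a region, so the normal fan coarsens $\mathcal F$. The regions whose interior meets $\operatorname{int}N_v$ cover a dense subset of $N_v$, which gives $N_v=\bigcup\{R:g_R=v\}$. At a wall $\sigma\subseteq H$ the form $g_{R_-}$ is a point of $P$, so $w_\sigma(g)f_H=h_P-g_{R_-}\ge0$ on $\operatorname{int}R_+$, where $f_H>0$; thus $w_\sigma(g)\ge0$. The description of the walls follows from (a) and Lemma~\ref{lem:locus}.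

(c) Let $x\in\operatorname{int}R'$, let $R$ be any region, and take a generic segment from $\operatorname{int}R$ to $x$, visiting $R=R^0,\dots,R^m=R'$. Let the $i$th step cross $H$ at the wall $\sigma$. Then $g_{R^i}-g_{R^{i-1}}=w_\sigma(g)\,\varepsilon f_H$, where the sign $\varepsilon=\pm1$ is the one making $\varepsilon f_H\ge0$ on $R^i$. The segment does not cross $H$ again, so $\varepsilon f_H(x)>0$ and $g_{R^i}(x)\ge g_{R^{i-1}}(x)$. Hence $g(x)=g_{R'}(x)\ge g_R(x)$ for all $R$, and $g=\max_Rg_R=h_P$ on a dense set, so everywhere.
\end{proof}

\begin{example}\label{ex:segment}
The support function of the segment $[0,f_H]$ is $\max(0,f_H)$; it has bend $1$ at the walls in $H$ and bend $0$ elsewhere. If $H$ has no cut, then $H$ is a shard and the segment is a shard polytope for it. The sum $\sum_H\max(0,f_H)$ has bend $1$ at every wall, so the maximal normal cones of the zonotope $\sum_H[0,f_H]$ are the regions.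
\end{example}

So a shard polytope for $\Sigma$ is the same, up to translation, as a class in $Z_{\{\Sigma':\,\Sigma'\preceq\Sigma\}}$ with all bends nonnegative and positive bends at the walls in $\Sigma$.

\section{Lines in the plane}\label{sec:rank2}

Let $\mathcal A$ consist of $m\ge2$ lines in $\mathbb R^2$. Turning counterclockwise from $B$ to $-B$ we cross each line once; number the lines $H_1,\dots,H_m$ in this order, put $f_i=f_{H_i}$, and let $\rho_i\subset H_i$ be the ray crossed and $\rho_i'=-\rho_i$. By central symmetry, turning clockwise from $B$ to $-B$ we cross $\rho_m',\dots,\rho_1'$ in this order. The basic lines are $H_1$ and $H_m$, and the $2m-2$ shards are $H_1$, $H_m$ and the rays $\rho_i,\rho_i'$ for $1<i<m$ (Figure~\ref{fig:three}). The poset of regions consists of two chains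
\[
\hat0\lessdot a_1\lessdot\dots\lessdot a_{m-1}\lessdot\hat1,\qquad \hat0\lessdot c_1\lessdot\dots\lessdot c_{m-1}\lessdot\hat1,
\]
with $\hat0=B$, $\hat1=-B$, $S(a_i)=\{H_1,\dots,H_i\}$ and $S(c_i)=\{H_{m-i+1},\dots,H_m\}$. Only $S(\hat1)$ contains both basic lines and only $S(\hat0)$ contains neither, so $a_i\vee c_j=\hat1$ and $a_i\wedge c_j=\hat0$. We call this lattice a \emph{polygon}. The covers across $H_1$ are $\hat0\lessdot a_1$ and $c_{m-1}\lessdot\hat1$; those across $H_m$ are $\hat0\lessdot c_1$ and $a_{m-1}\lessdot\hat1$.

\begin{lemma}\label{lem:polygon}
If a congruence of the polygon contracts one of the two covers across a basic line, then it contracts every cover except possibly the two across the other basic line.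
\end{lemma}

\begin{proof}
By symmetry let the line be $H_1$. If $\hat0\equiv a_1$, then $c_j=c_j\vee\hat0\equiv c_j\vee a_1=\hat1$ for all $j$. If $c_{m-1}\equiv\hat1$, then $\hat0=a_i\wedge c_{m-1}\equiv a_i\wedge\hat1=a_i$ for all $i$. So either hypothesis implies the other, and each of $\{\hat0,a_1,\dots,a_{m-1}\}$ and $\{c_1,\dots,c_{m-1},\hat1\}$ lies in one class.
\end{proof}

Thus $H_1$ and $H_m$ lie below every ray in the forcing order. There are no other relations. The two sets in the last proof are chains and form the classes of a congruence, which contracts $H_1$ but not $H_m$; symmetrically for $H_m$ and $H_1$. Identifying only $a_{i-1}$ with $a_i$, for $1<i<m$, is also a congruence, since any third element is above both, below both, or on the other chain; it contracts $\rho_i$ and nothing else, and likewise for $\rho_i'$.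

Which numbers $w(\rho_i),w(\rho_i')$ are the bends of a piecewise linear function $g$? Along either chain, crossing a ray of $H_i$ with bend $w$ subtracts $wf_i$ from the form. Both chains lead from $g_B$ to $g_{-B}$, so
\begin{equation}\label{eq:balance}
\sum_{i=1}^m\bigl(w(\rho_i)-w(\rho_i')\bigr)f_i=0 .
\end{equation}
Conversely, if \eqref{eq:balance} holds we put $g_B=0$ and define the other forms along the two chains. These are two independent scalar equations on $2m$ unknowns, so the solution space has dimension $2m-2$, the number of shards.

Take $\Sigma=\rho_i$ with $f_i=\alpha f_1+\beta f_m$ as in \eqref{eq:farkas}, and $I=\{H_1,H_m,\rho_i\}$. With bend $1$ on $\rho_i$ and bends supported on $\bigcup I$, equation \eqref{eq:balance} reads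
\[
w(\rho_1')-w(\rho_1)=\alpha,\qquad w(\rho_m')-w(\rho_m)=\beta .
\]
The bend on $\rho_i$ alone leaves a \emph{defect} $f_i$ at the origin, and the shards below $\rho_i$ absorb it because their normals span $f_i$. One solution is $w(\rho_1)=-\alpha$, $w(\rho_m)=-\beta$, $w(\rho_1')=w(\rho_m')=0$. It is not convex, but the shards $H_1$ and $H_m$ already have their segments, and adding $c\,(\max(0,f_1)+\max(0,f_m))$ with $c>\max(\alpha,\beta)$ makes the bend positive on all five rays in $\bigcup I$. This is the polytope of Theorem~\ref{thm:A}, and these two steps are the general proof. Adding instead $\alpha\max(0,f_1)+\beta\max(0,f_m)$ leaves bends $1,\alpha,\beta$ on $\rho_i,\rho_1',\rho_m'$ only, and gives the triangle $\operatorname{conv}\{0,-\beta f_m,-f_i\}$, another shard polytope for $\rho_i$.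

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (0,-2)--(0,2) node[above]{$H_1$};
\draw[thick] (-2,0)--(2,0) node[right]{$H_3$};
\draw[thick] (-0.2,0.2)--(-1.7,1.7) node[above left]{$\rho_2$};
\draw[thick] (0.2,-0.2)--(1.7,-1.7) node[below right]{$\rho_2'$};
\node at (1,1){$B$}; \node at (-0.55,1.35){$a_1$}; \node at (-1.35,0.5){$a_2$};
\node at (-1,-1){$-B$}; \node at (0.55,-1.35){$c_2$}; \node at (1.35,-0.5){$c_1$};
\begin{scope}[xshift=6cm]
\draw[dotted] (0,0)--(0,2); \draw[dotted] (0,0)--(-2,0); \draw[dotted] (0,0)--(1.7,-1.7);
\draw[very thick] (0,0)--(2,0) node[right]{$\rho_3'$};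
\draw[very thick] (0,0)--(0,-2) node[below]{$\rho_1'$};
\draw[very thick] (0,0)--(-1.7,1.7) node[above left]{$\rho_2$};
\node at (1,1){$0$}; \node at (1.35,-0.5){$-y$}; \node at (-1,-0.9){$-x-y$};
\end{scope}
\begin{scope}[xshift=11.3cm,yshift=0.8cm]
\draw[thick,fill=black!10] (0,0) node[above]{$0$} -- (0,-1.6) node[below]{$-y$} -- (-1.6,-1.6) node[below]{$-x-y$} -- cycle;
\end{scope}
\end{tikzpicture}
\caption{Left: the lines $H_1=\{x=0\}$, $H_2=\{x+y=0\}$, $H_3=\{y=0\}$ with base region $B=\{x,y\ge0\}$. The line $H_2$ is cut at the origin, so the shards are $H_1,H_3,\rho_2,\rho_2'$. Middle: the function $\max(0,-y,-x-y)$ bends along $\rho_2$ and along one half of each of $H_1$ and $H_3$. Right: it is the support function of a triangle, a shard polytope for $\rho_2$.}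
\label{fig:three}
\end{figure}

The example shows that the hypotheses of Theorem~\ref{thm:B} are needed. The set $\{\rho_i\}$ is not a down-set, and \eqref{eq:balance} gives $Z_{\{\rho_i\}}=0$. The shard $H_1$ is not maximal in $I$, and the triangle has different bends $0$ and $\alpha$ on its two rays.

\section{Local intervals and the forcing order}\label{sec:forcing}

From now on $\mathcal A\ne\emptyset$ (otherwise there are no shards and nothing to prove) and $L=\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice. A hyperplane \emph{bounds} a region if it contains a facet of it.

\subsection*{The interval of a cone}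
Fix $\sigma\in\mathcal F$. Let $B_\sigma$ be the region of $\mathcal A_\sigma$ containing $B$, let $L_\sigma$ be the set of regions of $\mathcal A$ containing $\sigma$, and let $T_\sigma$ be the set of $H\in\mathcal A$ with $f_H<0$ on $\operatorname{relint}\sigma$. For $R\in L_\sigma$ and $H\notin\mathcal A_\sigma$, the region $R$ lies on the side of $H$ containing $\sigma$, so
\[
S(R)=T_\sigma\sqcup S_\sigma(R),\qquad S_\sigma(R)=S(R)\cap\mathcal A_\sigma .
\]
Sending $R$ to the region of $\mathcal A_\sigma$ containing it is therefore an order embedding $L_\sigma\to\mathrm{PR}(\mathcal A_\sigma,B_\sigma)$. It is onto: if $z\in\operatorname{relint}\sigma$ and $y$ is interior to a region $R'$ of $\mathcal A_\sigma$, then for small $\varepsilon>0$ the point $z+\varepsilon y$ is interior to $R'$ and, by (F3), lies in an element of $L_\sigma$. Let $\hat0_\sigma,\hat1_\sigma\in L_\sigma$ be the elements with $S_\sigma=\emptyset$ and $S_\sigma=\mathcal A_\sigma$. If $\hat0_\sigma\le R\le\hat1_\sigma$, then $T_\sigma\subseteq S(R)\subseteq T_\sigma\sqcup\mathcal A_\sigma$, so each closed half-space defining $R$ contains $\sigma$, and $R\in L_\sigma$. Hence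
\[
L_\sigma=[\hat0_\sigma,\hat1_\sigma]\cong\mathrm{PR}(\mathcal A_\sigma,B_\sigma)
\]
is an interval of $L$. In particular it is a sublattice, congruences of $L$ restrict to congruences of $L_\sigma$, and its covers are across hyperplanes of $\mathcal A_\sigma$. Central symmetry of $\mathcal A_\sigma$ gives for each $R\in L_\sigma$ an \emph{opposite} $R^-\in L_\sigma$ with $S_\sigma(R^-)=\mathcal A_\sigma\setminus S_\sigma(R)$.

If $G\in\mathcal F_{n-2}$ and $X=\operatorname{span}G$, then $X$ is a flat by (F1), $\mathcal A_G=\mathcal A_X$, and dividing by $X$ shows that $L_G$ is a polygon whose basic lines come from the basic hyperplanes of $\mathcal A_X$. Each $K\in\mathcal A_X$ contains exactly two walls through $G$, on opposite sides of $X$ in $K$.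

The lattice property forces every local base region to be simplicial.

\begin{lemma}\label{lem:independent}
For every $\sigma\in\mathcal F$, the forms $f_K$, for $K$ bounding $B_\sigma$, are linearly independent.
\end{lemma}

\begin{proof}
Work in the lattice $\mathrm{PR}(\mathcal A_\sigma,B_\sigma)\cong L_\sigma$. Let $H_1,\dots,H_k$ bound $B_\sigma$, with forms $f_1,\dots,f_k$. A nontrivial relation can be written $\sum_{p\in M}c_pf_p=\sum_{q\in N}d_qf_q$ with $M\cap N=\emptyset$ and all $c_p,d_q>0$. Both $M$ and $N$ are nonempty, since all $f_i$ are positive on $\operatorname{int}B_\sigma$. Let $a_p$ be the region adjacent to $B_\sigma$ across $H_p$, with separating set $\{H_p\}$, and let $x=\bigvee_{p\in M}a_p$. For $q\in N$, the region adjacent to $-B_\sigma$ across $H_q$ has separating set $\mathcal A_\sigma\setminus\{H_q\}$. It lies above all $a_p$ with $p\in M$, hence above $x$, so $H_q$ does not separate $x$ from $B_\sigma$. On $\operatorname{int}x$ the left side of the relation is negative and the right side positive, a contradiction.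
\end{proof}

\subsection*{Shards and join-irreducibles}
The hypothesis on $L$ concerns join-irreducibles, while the problem concerns shards. The link is that every cover can be pushed down to the cover below a join-irreducible without changing its congruence or its shard.

\begin{lemma}\label{lem:pushdown}
Let $x\lessdot y$ be a cover across a shard $\Sigma$ of $H$, and let $j$ be minimal with $j\le y$ and $j\not\le x$. Then $j$ is join-irreducible, $\operatorname{con}(j_*,j)=\operatorname{con}(x,y)$, and $j_*\lessdot j$ is a cover across $\Sigma$.
\end{lemma}

\begin{proof}
Every element below $j$ is below $y$, hence below $x$ by minimality. If $j$ covered two elements it would be their join and lie below $x$; and $j\ne B$ since $B\le x$. So $j$ is join-irreducible and $j_*\le x$. From $x<x\vee j\le y$ and $j_*\le x\wedge j<j$ we get $x\vee j=y$ and $x\wedge j=j_*$. If $j_*\equiv j$ then $x=x\vee j_*\equiv x\vee j=y$, and if $x\equiv y$ then $j_*=j\wedge x\equiv j\wedge y=j$; this gives the equality of congruences. Since $S(j)\subseteq S(y)=S(x)\sqcup\{H\}$ and $S(j)\not\subseteq S(x)$, we have $H\in S(j)$, while $H\notin S(x)\supseteq S(j_*)$. So $j_*\lessdot j$ is across $H$.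

It remains to see that the walls $F_j=j\cap j_*$ and $F=x\cap y$ lie on the same side of every cut $X$ of $H$. Write $f_H=\alpha f_{K_1}+\beta f_{K_2}$ as in \eqref{eq:farkas}. On $H\setminus X$ the forms $f_{K_1}$ and $f_{K_2}$ are nonzero with opposite signs, and the sign of $f_{K_2}$ tells the side of $X$. If $F_j$ and $F$ were on different sides, then after exchanging $K_1,K_2$ if necessary, $f_{K_2}<0$ on $\operatorname{relint}F_j\subseteq j$ and $f_{K_2}>0$ on $\operatorname{relint}F\subseteq y$. So $K_2\in S(j)\setminus S(y)$, contradicting $j\le y$.
\end{proof}

\begin{lemma}\label{lem:order}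
\begin{enumerate}
\item[(a)] All covers $x\lessdot y$ across a shard $\Sigma$ generate the same congruence $\operatorname{con}(x,y)=:\operatorname{con}(\Sigma)$. Thus a congruence contracting $\Sigma$ contracts every cover across $\Sigma$, and $\Sigma'\preceq\Sigma$ if and only if $\operatorname{con}(\Sigma)\subseteq\operatorname{con}(\Sigma')$.
\item[(b)] For each shard $\Sigma$ there is exactly one join-irreducible $J_\Sigma$ whose lower cover is across $\Sigma$, and $J_\Sigma\le y$ for every cover $x\lessdot y$ across $\Sigma$.
\item[(c)] The relation $\preceq$ is a partial order on $\mathrm{Sh}(\mathcal A,B)$.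
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Sigma$ be a shard of $H$. Join two walls in $\Sigma$ by a segment in $H$ between their relative interiors that is generic for $\mathcal A^H$. It stays in the convex set $\operatorname{relint}\Sigma$, so consecutive walls along it are the two walls of $H$ through a cone $G\in\mathcal F_{n-2}$ interior to $\Sigma$. Then $\operatorname{span}G$ meets $\operatorname{relint}\Sigma$, so it is not a cut of $H$, and $H$ is basic in $\mathcal A_G$. By Lemma~\ref{lem:polygon} applied to $L_G$, a congruence of $L$ contracts one of the two covers across $H$ in $L_G$ if and only if it contracts the other. So all covers across $\Sigma$ are contracted by the same congruences, namely those containing $\operatorname{con}(\Sigma)$.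

(b) A wall in $\Sigma$ gives a cover across $\Sigma$, and Lemma~\ref{lem:pushdown} gives such a join-irreducible. By (a), any such $j$ has $\operatorname{con}(j_*,j)=\operatorname{con}(\Sigma)$, so it is unique by injectivity of $j\mapsto\operatorname{con}(j_*,j)$. The element $j\le y$ that Lemma~\ref{lem:pushdown} attaches to a cover $x\lessdot y$ across $\Sigma$ is therefore $J_\Sigma$.

(c) By (a) only antisymmetry needs proof. If $\operatorname{con}(\Sigma)=\operatorname{con}(\Sigma')$, then $J_\Sigma=J_{\Sigma'}$ by injectivity, and the wall of the lower cover of this element lies in a single shard, so $\Sigma=\Sigma'$.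
\end{proof}

Parts (b) and (c) are the only places where injectivity is used directly. Part (b) enters through Lemma~\ref{lem:interior}. Part (c) is what allows us to treat shards one at a time: two distinct shards below each other could not be separated by a down-set, and none of the inductions below would apply. We write $\Sigma'\prec\Sigma$ for $\Sigma'\preceq\Sigma$ with $\Sigma'\neq\Sigma$.

The relations found in the plane hold at every cone of codimension two.

\begin{lemma}\label{lem:basicforces}
Let $G\in\mathcal F_{n-2}$, let $K_1\in\mathcal A_G$ be basic and $K\in\mathcal A_G$ non-basic. If $\Sigma_1$ is a shard of $K_1$ and $\Sigma'$ a shard of $K$, both containing $G$, then $\Sigma_1\prec\Sigma'$.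
\end{lemma}

\begin{proof}
If $G$ were contained in a cut of $K_1$, this cut would equal $\operatorname{span}G$ by dimension; but $K_1$ is basic there. So $G$ is interior to $\Sigma_1$, and by (S3) both covers across $K_1$ in $L_G$ are across $\Sigma_1$. By (S1) and (F2), $\Sigma'$ contains a wall through $G$, so one of the covers across $K$ in $L_G$ is across $\Sigma'$. A congruence contracting $\Sigma_1$ contracts the covers across $K_1$ in $L_G$ by Lemma~\ref{lem:order}(a), hence those across $K$ by Lemma~\ref{lem:polygon}, hence $\Sigma'$. The shards differ because $K_1\ne K$.
\end{proof}

\section{From convexity to a linear problem}\label{sec:reduction}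

The following statement contains no inequality. Its proof occupies Sections~\ref{sec:local} and~\ref{sec:complex}.

\begin{proposition}\label{prop:linear}
Let $I$ be a down-set and $\Sigma$ a maximal element of $I$. Every element of $Z_I$ has the same bend at all walls in $\Sigma$, and some element of $Z_I$ has bend $1$ at all walls in $\Sigma$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:linear}]
Put $I_\Sigma=\{\Sigma':\Sigma'\preceq\Sigma\}$. By induction along $\prec$ we construct piecewise linear functions $\varphi_\Sigma$ with positive bend at the walls in $\bigcup I_\Sigma$ and bend $0$ at all other walls. Let $\varphi_{\Sigma'}$ be constructed for all $\Sigma'\prec\Sigma$. The set $I_\Sigma$ is a down-set with maximal element $\Sigma$, so there is a piecewise linear $g$ with bend $1$ at the walls in $\Sigma$ and bend $0$ at the walls not in $\bigcup I_\Sigma$. Put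
\[
\varphi_\Sigma=g+c\sum_{\Sigma'\prec\Sigma}\varphi_{\Sigma'},\qquad c>0 .
\]
For $\Sigma'\prec\Sigma$ we have $I_{\Sigma'}\subseteq I_\Sigma\setminus\{\Sigma\}$ by transitivity and antisymmetry. So the bend of $\varphi_\Sigma$ is $1$ at the walls in $\Sigma$ and $0$ at the walls not in $\bigcup I_\Sigma$. At a wall $\sigma$ in a shard $\Sigma'\prec\Sigma$ it is at least $w_\sigma(g)+c\,w_\sigma(\varphi_{\Sigma'})$ with $w_\sigma(\varphi_{\Sigma'})>0$. There are finitely many walls, so all these bends are positive for $c$ large. By Lemma~\ref{lem:dictionary}(c) and (b), $\varphi_\Sigma$ is the support function of a polytope whose normal fan coarsens $\mathcal F$ and has union of walls $\bigcup I_\Sigma\supseteq\Sigma$.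
\end{proof}

What makes Proposition~\ref{prop:linear} hard when $n\geq3$? The bends of a piecewise linear function satisfy equation \eqref{eq:balance} in the polygon $L_G$ of every $G\in\mathcal F_{n-2}$. Let $\Sigma$ be a shard of $H$, and put weight $1$ on the walls in $\Sigma$ and $0$ elsewhere. At a cone $G$ interior to $\Sigma$ the two walls of $H$ cancel. At a cone $G\subseteq\partial\Sigma$ the span of $G$ is a cut of $H$, only one of the two walls lies in $\Sigma$, and there is a defect $\pm f_H$. By \eqref{eq:farkas} and Lemma~\ref{lem:basicforces}, each single defect can be absorbed by weights on walls through $G$ in shards below $\Sigma$. But a weight on such a wall creates new defects at its other facets, and all defects must be canceled at once. The defects form a chain supported on $(n-2)$-dimensional cones, and we want it to be the boundary of a chain supported on walls. This is a question of homology in degree $n-2$, for a complex whose coefficients at a cone $\sigma$ are the vectors that the available shards can produce at $\sigma$. For a set $I$ of shards and $\sigma\in\mathcal F$ we therefore put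
\[
N_I(\sigma)=\operatorname{span}\{f_K:\ \text{some shard of $K$ belonging to $I$ contains }\sigma\}\subseteq V^* ,
\]
and we must understand how $N_I(\sigma)$ grows when a shard is added, at least for $\dim\sigma\ge n-3$. The answer is uniform in the dimension.

\section{Normals at a cone of a shard}\label{sec:local}

We show that adding a maximal shard $\Sigma$ enlarges $N_I(\sigma)$ exactly at the cones interior to $\Sigma$. First, the boundary: the relation \eqref{eq:farkas} at a facet of $\Sigma$ is inherited by all cones in that facet.

\begin{lemma}\label{lem:boundary}
Let $\Sigma'$ be a shard of $K$ and $\sigma\in\mathcal F$ with $\sigma\subseteq\partial\Sigma'$. There are shards $\Sigma_1,\Sigma_2\prec\Sigma'$ containing $\sigma$, of hyperplanes $K_1,K_2$, with $f_K=\alpha f_{K_1}+\beta f_{K_2}$ and $\alpha,\beta>0$.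
\end{lemma}

\begin{proof}
A point $z\in\operatorname{relint}\sigma$ lies in a facet $E=\Sigma'\cap X$ of $\Sigma'$, with $X$ a cut of $K$, by (S2). Both $\Sigma'$ and $X$ are unions of cones of $\mathcal F$, hence so is $E$. As $E$ is convex of dimension $n-2$, the cones of smaller dimension are nowhere dense in it, so the $(n-2)$-dimensional cones in $E$ cover $E$. Choose $G\in\mathcal F_{n-2}$ with $z\in G\subseteq E$. Then $\sigma\subseteq G$ by (F2), and $\operatorname{span}G=X$. Let $K_1,K_2$ be the basic hyperplanes of $\mathcal A_X$ and $\Sigma_i$ the shard of a wall of $K_i$ through $G$. Apply \eqref{eq:farkas} and Lemma~\ref{lem:basicforces}.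
\end{proof}

Next, the interior. In the plane, the shards with the origin in their relative interior are the lines bounding $B$. For a cone $\sigma$ of higher codimension, being interior to a shard of $H$ says only that $H$ is basic in every rank-two subarrangement of $\mathcal A_\sigma$ containing it. We need a single region of $L_\sigma$ just above $\hat0_\sigma$ across $H$. The join-irreducible $J_\Sigma$ provides it, because it lies below the upper elements of two opposite covers.

\begin{lemma}\label{lem:interior}
If $\sigma\in\mathcal F$ is interior to a shard $\Sigma$ of $H$, then $H$ bounds $B_\sigma$.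
\end{lemma}

\begin{proof}
By (S1) and (F2) some wall in $\Sigma$ contains $\sigma$; it gives a cover $x\lessdot y$ in $L_\sigma$ across $\Sigma$. Since $S_\sigma(x^-)=S_\sigma(y^-)\sqcup\{H\}$, the opposites form a cover $y^-\lessdot x^-$ across $H$. Its wall contains $\sigma$, so it lies in $\Sigma$ by (S3). By Lemma~\ref{lem:order}(b), $J=J_\Sigma$ satisfies $J\le y$ and $J\le x^-$. The region $u=\hat0_\sigma\vee J$ then satisfies $\hat0_\sigma\le u\le y$ and $u\le x^-$, so $u\in L_\sigma$ and
\[
S_\sigma(u)\subseteq S_\sigma(y)\cap S_\sigma(x^-)=S_\sigma(y)\setminus S_\sigma(x)=\{H\}.
\]
Since $H\in S(J)\subseteq S(u)$, we get $S_\sigma(u)=\{H\}$. In $\mathrm{PR}(\mathcal A_\sigma,B_\sigma)$ the region corresponding to $u$ covers $B_\sigma$ across $H$, so $H$ bounds $B_\sigma$.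
\end{proof}

By Lemma~\ref{lem:independent} the normals of the hyperplanes bounding $B_\sigma$ serve as coordinates, in which all $f_K$ with $K\in\mathcal A_\sigma$ are nonnegative. Nonnegativity prevents cancellation, so the coordinate of $f_H$ can be traced down the forcing order to its source, which is $\Sigma$.

\begin{proposition}\label{prop:normals}
Let $I$ be a down-set, let $\Sigma$ be a maximal element of $I$ and a shard of $H$, and put $I^-=I\setminus\{\Sigma\}$. For $\sigma\in\mathcal F$ with $\sigma\subseteq\Sigma$, we have $f_H\in N_{I^-}(\sigma)$ if and only if $\sigma\subseteq\partial\Sigma$.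
\end{proposition}

\begin{proof}
If $\sigma\subseteq\partial\Sigma$, the shards $\Sigma_1,\Sigma_2\prec\Sigma$ of Lemma~\ref{lem:boundary} lie in $I^-$ because $I$ is a down-set, and $f_H\in\operatorname{span}(f_{K_1},f_{K_2})\subseteq N_{I^-}(\sigma)$.

Let $\sigma$ be interior to $\Sigma$. By Lemma~\ref{lem:interior}, $H=H_1$ is one of the hyperplanes $H_1,\dots,H_k$ bounding $B_\sigma$, and their forms $f_1=f_H,f_2,\dots,f_k$ are independent by Lemma~\ref{lem:independent}. Each $f_K$ with $K\in\mathcal A_\sigma$ is nonnegative on $B_\sigma=\{f_1\ge0,\dots,f_k\ge0\}$, so by Farkas' lemma it is a nonnegative combination of the $f_i$, with unique coefficients. Let $\lambda(K)\ge0$ be the coefficient of $f_1$.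

\smallskip
\noindent\emph{Claim. If a shard $\Sigma'$ of $K$ contains $\sigma$ and $\lambda(K)>0$, then $\Sigma\preceq\Sigma'$.}
\smallskip

We argue by induction on $\Sigma'$ along $\prec$. If $\sigma$ is interior to $\Sigma'$, then $K=H_i$ for some $i$ by Lemma~\ref{lem:interior}, and $\lambda(K)>0$ forces $i=1$. So $\Sigma'$ is a shard of $H$ containing $\sigma$, and $\Sigma'=\Sigma$ by (S3). If $\sigma\subseteq\partial\Sigma'$, take $\Sigma_1,\Sigma_2\prec\Sigma'$ as in Lemma~\ref{lem:boundary}. Then $0<\lambda(K)=\alpha\lambda(K_1)+\beta\lambda(K_2)$, so $\lambda(K_i)>0$ for some $i$, and $\Sigma\preceq\Sigma_i\prec\Sigma'$ by induction. This proves the claim.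

Now let $\Sigma'\in I^-$ be a shard of $K$ containing $\sigma$. Since $\Sigma$ is maximal in $I$, we have $\Sigma\not\preceq\Sigma'$, so $\lambda(K)=0$. Hence $N_{I^-}(\sigma)\subseteq\operatorname{span}(f_2,\dots,f_k)$, which does not contain $f_1=f_H$.
\end{proof}

\section{A chain complex filtered by shards}\label{sec:complex}

\subsection*{Reduction to essential arrangements}
Let $U=\bigcap_{H\in\mathcal A}H$. Passing to $\mathbb R^n/U$ preserves regions, their order, walls, shards and the forms $f_H$. If $g$ is piecewise linear, all $g_R$ agree with $g$ on $U$, which lies in every region. Subtracting from $g$ a linear form extending $g|_U$ gives a function that descends to the quotient and has the same bends. So Proposition~\ref{prop:linear} is unchanged, and in this section we assume $U=0$. Then all cones of $\mathcal F$ are pointed, $\mathcal F_0=\{0\}$, and the sets $\sigma\cap S^{n-1}$, $\sigma\ne0$, are the closed cells of a regular CW decomposition of the unit sphere.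

\subsection*{Cellular chains}
Orient the span of every cone (for the zero cone, choose a sign). For a facet $\tau$ of $\sigma$ let $[\sigma:\tau]=\pm1$ according as a vector pointing from $\tau$ into $\sigma$, followed by the orientation of $\tau$, gives the orientation of $\sigma$ or not. We give all regions the standard orientation of $\mathbb R^n$, and all walls in $H$ the orientation of $H$ for which $[R_+:\sigma]=+1$ and $[R_-:\sigma]=-1$; the remaining choices are arbitrary. For a subset $Y\subseteq\mathbb R^n$ that is a union of cones, let $E_k(Y)$ be the real vector space with basis the $\sigma\in\mathcal F_k$ contained in $Y$, and $\partial\sigma=\sum_\tau[\sigma:\tau]\,\tau$. Up to the shift of degree by one, $E(Y)$ is the augmented cellular chain complex of $Y\cap S^{n-1}$, the zero cone providing the augmentation. We recall that augmented cellular chains compute reduced homology, that the quotient of the cellular chains of a complex by those of a subcomplex computes relative homology, and that $\widetilde H_k(S^d;\mathbb R)$ and $H_k(D^d,S^{d-1};\mathbb R)$ vanish for $k\ne d$ and are one-dimensional for $k=d$, with the convention $S^{-1}=\emptyset$.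

\begin{lemma}\label{lem:ball}
Let $\Sigma$ be a shard and $E(\Sigma,\partial\Sigma)=E(\Sigma)/E(\partial\Sigma)$, with basis the cones interior to $\Sigma$. Its homology vanishes in degrees $k\neq n-1$, and its cycles of degree $n-1$ are the multiples of $z=\sum\sigma$, the sum over all walls $\sigma\subseteq\Sigma$.
\end{lemma}

\begin{proof}
Let $\Sigma$ be a shard of $H$. If $\partial\Sigma=\emptyset$, then $\Sigma=H$ and the complex computes, after the shift, the reduced homology of $H\cap S^{n-1}\cong S^{n-2}$. If $\partial\Sigma\ne\emptyset$, then $0\in\partial\Sigma$, the augmentation terms cancel, and the complex computes the homology of the pair $(\Sigma\cap S^{n-1},\partial\Sigma\cap S^{n-1})$. This pair is homeomorphic to $(D^{n-2},S^{n-3})$, although $\Sigma$ need not be pointed. Indeed, write $\Sigma=\{\ell_1\ge0,\dots,\ell_r\ge0\}$ in $H$ with $r\ge1$ and nonzero forms $\ell_i$, and fix a unit vector $p\in\operatorname{relint}\Sigma$, so that all $\ell_i(p)>0$ and $-p\notin\Sigma$. For a unit vector $u\in H$ orthogonal to $p$ and $0<t<\pi$, the point $p\cos t+u\sin t$ lies in $\Sigma$ if and only if $\cot t\ge\max_i\bigl(-\ell_i(u)/\ell_i(p)\bigr)$, and in $\partial\Sigma$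 if and only if equality holds. So it lies in $\Sigma$ exactly for $t\le t(u)$, where $t(u)\in(0,\pi)$ is continuous in $u$, and sending it to $(t/t(u))\,u$, and $p$ to $0$, is the required homeomorphism onto the unit ball of $H\cap p^\perp$.

In both cases the homology is concentrated in degree $n-1$ and is one-dimensional there. As this is the top degree, it is the space of cycles, and it suffices to check that $z$ is a cycle. Let $G\in\mathcal F_{n-2}$ be interior to $\Sigma$. The two walls of $H$ through $G$ lie in $\Sigma$ by (S3), carry the same orientation of $H$, and lie on opposite sides of $\operatorname{span}G$. Their incidence numbers with $G$ are opposite, so $G$ has coefficient $0$ in $\partial z$.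
\end{proof}

\subsection*{The complexes $C^I$}
Let $D=V^*\otimes E(\mathbb R^n)$, so $D_k=\bigoplus_{\sigma\in\mathcal F_k}V^*\cdot\sigma$ and $\partial(u\cdot\sigma)=\sum_\tau[\sigma:\tau]\,u\cdot\tau$. It computes the shifted reduced homology of $S^{n-1}$ with coefficients in $V^*$, so $H_{n-1}(D)=0$. For a family $(g_R)\in D_n$, the coefficient of a wall $\sigma$ in its boundary is $g_{R_+}-g_{R_-}$. For a set $I$ of shards put
\[
C^I_k=\bigoplus_{\sigma\in\mathcal F_k}N_I(\sigma)\cdot\sigma .
\]
Since $N_I(\sigma)\subseteq N_I(\tau)$ for $\tau\subseteq\sigma$, this is a subcomplex of $D$. No shard contains a region, so $C^I_n=0$ and $H_{n-1}(C^I)$ is the space of cycles in $C^I_{n-1}$. For a wall $\sigma\subseteq H_\sigma$, the space $N_I(\sigma)$ is $\mathbb Rf_{H_\sigma}$ if the shard of $\sigma$ is in $I$, and $0$ otherwise. So an element of $C^I_{n-1}$ is a system of weights on the walls in $\bigcup I$.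

\begin{lemma}\label{lem:cycles}
For every set $I$ of shards, $g\mapsto\sum_\sigma w_\sigma(g)f_{H_\sigma}\cdot\sigma$ is an isomorphism $Z_I\to H_{n-1}(C^I)$.
\end{lemma}

\begin{proof}
The image of $g$ is $\partial\bigl((g_R)_R\bigr)$, hence a cycle. It lies in $C^I_{n-1}$, and the map is injective, by Lemma~\ref{lem:locus}. Let $c=\sum_\sigma w_\sigma f_{H_\sigma}\cdot\sigma$ be a cycle in $C^I_{n-1}$. Since $H_{n-1}(D)=0$, there is $(g_R)\in D_n$ with boundary $c$, that is, $g_{R_+}-g_{R_-}=w_\sigma f_{H_\sigma}$ at every wall. The forms glue to a continuous function. Indeed, two regions $R,R'$ with $\tau=R\cap R'$ belong to the interval $L_\tau$, so they are connected through covers across hyperplanes containing $\tau$, and along each such cover the form changes by a form vanishing on $\tau$; thus $g_R=g_{R'}$ on $\tau$. The glued function has bends $w_\sigma$ and represents an element of $Z_I$ by Lemma~\ref{lem:locus}.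
\end{proof}

We now add one shard at a time. The statement to carry through the induction is the vanishing of the group in which the defects of Section~\ref{sec:reduction} live.

\begin{proof}[Proof of Proposition~\ref{prop:linear}]
We prove by induction on $|I|$ that every down-set $I$ satisfies $H_{n-2}(C^I)=0$ and the proposition. For $I=\emptyset$ the complex is zero. Let $I\neq\emptyset$, let $\Sigma$ be any maximal element of $I$, a shard of $H$, and let $I^-=I\setminus\{\Sigma\}$, again a down-set. Put $Q=C^I/C^{I^-}$, so $Q_k=\bigoplus_{\sigma\in\mathcal F_k}\bigl(N_I(\sigma)/N_{I^-}(\sigma)\bigr)\cdot\sigma$. If $\sigma\not\subseteq\Sigma$ then $N_I(\sigma)=N_{I^-}(\sigma)$, and if $\sigma\subseteq\Sigma$ then $N_I(\sigma)=N_{I^-}(\sigma)+\mathbb Rf_H$. By Proposition~\ref{prop:normals}, $Q_k$ has as a basis the classes of $f_H\cdot\sigma$ for the $\sigma\in\mathcal F_k$ interior to $\Sigma$. The boundary of such a class is $\sum_\tau[\sigma:\tau]\,f_H\cdot\tau$, where the terms with $\tau\subseteq\partial\Sigma$ are zero in $Q$. Hence $Q\cong E(\Sigma,\partial\Sigma)$. The long exact sequence of $0\to C^{I^-}\to C^I\to Q\to0$ contains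
\[
H_{n-1}(C^I)\xrightarrow{\ \pi\ }H_{n-1}(Q)\longrightarrow H_{n-2}(C^{I^-})\longrightarrow H_{n-2}(C^I)\longrightarrow H_{n-2}(Q).
\]
Here $H_{n-2}(C^{I^-})=0$ by induction, and $H_{n-2}(Q)=0$, $H_{n-1}(Q)=\mathbb Rz$ by Lemma~\ref{lem:ball}. So $H_{n-2}(C^I)=0$ and $\pi$ is onto $\mathbb Rz$. Under the isomorphism of Lemma~\ref{lem:cycles}, $\pi(g)=\sum_{\sigma\subseteq\Sigma}w_\sigma(g)\,\sigma$. It is a multiple of $z$, so the bends on $\Sigma$ are equal, and $z$ is attained, so some $g$ has bend $1$ on $\Sigma$.
\end{proof}

The connecting map sends $z$ to the class of the chain of defects, and the induction hypothesis says that this chain is the boundary of a system of weights on $\bigcup I^-$.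

\begin{remark}\label{rem:halves}
The three lines of Figure~\ref{fig:three} show what each half of Proposition~\ref{prop:normals} does; there $C^I_0=N_I(0)$, and the boundary of a system of weights is, up to sign, the left side of \eqref{eq:balance}. Add $\Sigma=\rho_2$ to $I^-=\{H_1\}$, so that $H_3\prec\Sigma$ is missing. Then $f_2\notin N_{I^-}(0)$ although $0\in\partial\Sigma$, the complex $Q$ is an isomorphism $\mathbb R\to\mathbb R$, and no function bends on $\rho_2$. Add $\Sigma=H_1$ to $I^-=\{H_3,\rho_2\}$, so that $\Sigma$ is not maximal. Then $f_1\in N_{I^-}(0)=V^*$ although $0$ is interior to $\Sigma$, we have $Q_0=0$ and $H_1(Q)=\mathbb R^2$, and the dimension jumps from $3-2=1$ to $5-2=3$.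
\end{remark}

\section{Bases, quotient fans and indecomposable shard polytopes}\label{sec:B}

We prove Theorem~\ref{thm:B}, keeping the notation $I_\Sigma$ and $\varphi_\Sigma$ from the proof of Theorem~\ref{thm:A}. Part (2) is the first half of Proposition~\ref{prop:linear}.

\begin{proof}[Proof of (1)]
If $\Sigma$ is maximal in $I$, the common bend on $\Sigma$ is a linear map $Z_I\to\mathbb R$, onto by Proposition~\ref{prop:linear}, with kernel $Z_{I\setminus\{\Sigma\}}$ by Lemma~\ref{lem:locus}. Since $Z_\emptyset=0$, induction gives $\dim Z_I=|I|$.

Let $P_\Sigma$, $\Sigma\in I$, be any shard polytopes, with support functions $h_\Sigma$. By (i) and Lemma~\ref{lem:dictionary}(b), $h_\Sigma$ is piecewise linear and the union of the walls of the normal fan is the union of the walls of $\mathcal F$ with positive bend. By (ii) and (F2), the bend of $h_\Sigma$ is positive at every wall in $\Sigma$ and zero at every wall whose shard is not in $I_\Sigma$. In particular $h_\Sigma\in Z_{I_\Sigma}\subseteq Z_I$. Suppose that $\sum_{\Sigma\in I}\lambda_\Sigma h_\Sigma$ is linear and not all $\lambda_\Sigma$ vanish. Take $\Sigma$ maximal with $\lambda_\Sigma\ne0$ and a wall $\sigma\subseteq\Sigma$.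 If $\Sigma''\neq\Sigma$ and $\lambda_{\Sigma''}\ne0$, then $\Sigma\notin I_{\Sigma''}$, so $w_\sigma(h_{\Sigma''})=0$. The bend of the sum at $\sigma$ is $\lambda_\Sigma w_\sigma(h_\Sigma)\ne0$, a contradiction. So the $|I|$ classes are independent, hence a basis.
\end{proof}

\begin{proof}[Proof of (3)]
Since $I$ is a down-set, $\varphi=\sum_{\Sigma\in I}\varphi_\Sigma$ has positive bend at the walls in $\bigcup I$ and bend $0$ elsewhere. By Lemma~\ref{lem:dictionary} it is the support function of a polytope $P$, the Minkowski sum of the polytopes of Theorem~\ref{thm:A}, whose normal fan has union of walls $\bigcup I$.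

Let $\equiv$ be a congruence and $I$ the set of shards that it does not contract. This is a down-set by the definition of $\preceq$, and by Lemma~\ref{lem:order}(a) a cover is contracted if and only if its shard is not in $I$, that is, if and only if $\varphi$ has bend $0$ at its wall. By Lemma~\ref{lem:dictionary}(b) each $N_v$ is the union of the regions with $\varphi_R=v$, so it suffices to show that $R\equiv R'$ if and only if $\varphi_R=\varphi_{R'}$. Let $R\equiv R'$ and $u=R\wedge R'$; then $u\equiv R\wedge R=R$, and $u\le t\le R$ implies $t=t\vee u\equiv t\vee R=R$. So a maximal chain from $u$ to $R$ consists of contracted covers, whence $\varphi_u=\varphi_R$, and in the same way $\varphi_u=\varphi_{R'}$. Conversely, let $\varphi_R=\varphi_{R'}=v$. A generic segment from $\operatorname{int}R$ to $\operatorname{int}R'$ stays in the convex set $\operatorname{int}N_v$, where $\varphi$ is linear. It crosses only walls of bend $0$, that is, contracted covers, so $R\equiv R'$.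
\end{proof}

\begin{proof}[Proof of (4)]
Let $W\subseteq Z_{\mathrm{Sh}(\mathcal A,B)}$ be the cone of classes with all bends nonnegative. The bends embed $Z_{\mathrm{Sh}(\mathcal A,B)}$ in $\mathbb R^{\mathcal F_{n-1}}$ by Lemma~\ref{lem:locus}, so $W$ is a pointed polyhedral cone. The set $W_\Sigma=W\cap Z_{I_\Sigma}$ is the face of $W$ on which the bends outside $\bigcup I_\Sigma$ vanish. Recall that every element of a pointed polyhedral cone is a sum of elements spanning extreme rays, that the extreme rays of a face are extreme rays of the cone, and that if $e$ spans an extreme ray and $e=e'+e''$ in the cone, then $e',e''\in\mathbb R_{\ge0}e$. Decompose $\varphi_\Sigma\in W_\Sigma$ in this way. Some summand $e$ has positive bend at a wall in $\Sigma$, hence at all walls in $\Sigma$ by (2) applied to $I_\Sigma$. By Lemma~\ref{lem:dictionary}, a representative of $e$ is the support function of a shard polytope $P$ for $\Sigma$.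

Let $P=Q+Q'$, so $h_P=h_Q+h_{Q'}$. On a region $R$ the function $h_Q=h_P-h_{Q'}$ is convex and also concave, since $h_P$ is linear on $R$; being positively homogeneous, it is linear on $R$. The same holds for $h_{Q'}$. By Lemma~\ref{lem:dictionary}(b) both classes lie in $W$, and their sum is $e$. So $h_Q=\lambda h_P+u$ with $\lambda\ge0$ and $u\in V^*$, that is, $Q=\lambda P+u$, and likewise for $Q'$. Hence $P$ is indecomposable. For the shard $\rho_2$ of Figure~\ref{fig:three}, the triangle is such a polytope: three rays with independent pairs of normals admit, by \eqref{eq:balance}, only one system of bends up to scaling.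
\end{proof}

\begin{thebibliography}{9}

\bibitem{FWO}
\emph{The Facial Weak Order},
\texttt{https://179987.annawisefintch.tech/}\allowbreak\texttt{slides/}\allowbreak\texttt{2020\_Copenhagen\_}\allowbreak\texttt{aram\_dermenjian.pdf}

\end{thebibliography}
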